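
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Signed Quasi-Measures on Hereditarily Indecomposable Spaces}


\begin{abstract}
A signed quasi-measure on a compact Hausdorff space $X$ is a set function defined on the open and the closed subsets of $X$ that is additive where additivity makes sense, has bounded variation and is inner regular. If $\dim X\le 1$, then every signed quasi-measure on $X$ extends to a regular Borel signed measure. We show that the converse is false: on a hereditarily indecomposable compact Hausdorff space, of whatever dimension, every signed quasi-measure extends to a regular Borel signed measure, and by a theorem of Bing such spaces exist in every dimension. In the other direction, a space on which all signed quasi-measures extend contains no $2$-cell.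
\end{abstract}

\section{The question and the answer}

Throughout, $X$ is a nonempty compact Hausdorff space, and ``compact'' always includes ``Hausdorff''. We write $C(X)$ for the real-valued continuous functions on $X$ and $\mathcal A(X)$ for the collection of subsets of $X$ that are open or closed.

\begin{definition}\label{def:qm}
A \emph{signed quasi-measure} on $X$ is a function $\mu:\mathcal A(X)\to\mathbf R$ such that
\begin{itemize}
\item[(QM1)] $\mu(\emptyset)=0$;
\item[(QM2)] $\mu(A\cup B)=\mu(A)+\mu(B)$ whenever $A,B\in\mathcal A(X)$ are disjoint and $A\cup B\in\mathcal A(X)$;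
\item[(QM3)] there is $M<\infty$ with $\sum_{i=1}^n|\mu(U_i)|\le M$ for every finite collection of pairwise disjoint open sets $U_1,\dots,U_n$;
\item[(QM4)] for every open $U$, $\mu(U)=\lim\{\mu(K):K\subseteq U,\ K\text{ closed}\}$ along the net of closed subsets of $U$ directed by inclusion. Explicitly: for every $\varepsilon>0$ there is a closed $K_0\subseteq U$ such that $|\mu(U)-\mu(K)|<\varepsilon$ for all closed $K$ with $K_0\subseteq K\subseteq U$.
\end{itemize}
\end{definition}

All signed measures are finite. A Borel signed measure $m$ on $X$ is \emph{regular} if for each Borel $B\subseteq X$ and $\varepsilon>0$ there is a compact $T\subseteq B$ with $|m|(B\setminus T)<\varepsilon$; taking complements, there is then also an open $U\supseteq B$ with $|m|(U\setminus B)<\varepsilon$. A regular Borel signed measure $m$ restricts to a signed quasi-measure: take $M=|m|(X)$ in (QM3), and (QM4) follows from regularity. We say that $\mu$ \emph{extends to a regular Borel signed measure} if it arises in this way, that is, if there is such an $m$ with $m(A)=\mu(A)$ for all $A\in\mathcal A(X)$. We say that $X$ has \emph{property} (Q) if every signed quasi-measure on $X$ extends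 to a regular Borel signed measure.

The two notions differ because (QM2) applies only to disjoint open or closed sets whose union is again open or closed. Whether a signed quasi-measure must nevertheless come from a measure depends on the topology of $X$, and two known facts suggest a role for dimension. Recall that $\dim X\le n$ (covering dimension) means that every finite open cover of $X$ has a finite open refinement covering $X$ in which each point lies in at most $n+1$ members.

\begin{theorem}[{\cite[Theorem 3]{SQM}}]\label{thm:dim1}
If $\dim X\le 1$, then $X$ has property {\rm (Q)}.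
\end{theorem}

On the other hand, the unit square is known to carry positive quasi-measures that do not extend to measures. Here a \emph{positive quasi-measure} is a monotone function $\nu:\mathcal A(X)\to[0,\infty)$ satisfying (QM1), (QM2) and $\nu(U)=\sup\{\nu(K):K\subseteq U,\ K\text{ closed}\}$ for open $U$. The question posed in \cite{SQM} is whether the converse of Theorem~\ref{thm:dim1} holds:
\begin{quote}
\emph{If every signed quasi-measure on $X$ extends to a regular Borel signed measure, is $\dim X\le 1$?}
\end{quote}

For familiar spaces the answer is yes, because property (Q) is inherited by closed subspaces and the square does not have it.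

\begin{proposition}\label{prop:cells}
Property {\rm (Q)} passes to closed subspaces. Hence a space with property {\rm (Q)} contains no topological $2$-cell. Consequently the converse of Theorem~\ref{thm:dim1} holds in every class of compact spaces in which $\dim X\ge 2$ forces $X$ to contain a $2$-cell, for example for compact manifolds and for compact polyhedra.
\end{proposition}

A counterexample to the converse must therefore have dimension at least two without containing a $2$-cell. We look for it among spaces of the following kind. A \emph{continuum} is a nonempty compact connected space (a single point is allowed). A continuum is \emph{indecomposable} if it is not the union of two proper subcontinua.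

\begin{definition}
A compact space $X$ is \emph{hereditarily indecomposable}, or HI, if whenever two subcontinua of $X$ meet, one of them contains the other.
\end{definition}

If every subcontinuum of a continuum $X$ is indecomposable, then $X$ is HI in this sense: if subcontinua $C$ and $D$ met and neither contained the other, then $C\cup D$ would be a continuum that is the union of two proper subcontinua. An HI space contains not even an arc, since in $[0,1]$ the subcontinua $[0,\frac23]$ and $[\frac13,1]$ meet and neither contains the other. Nevertheless, Bing \cite{Bing} proved that \emph{for every $n\ge1$ there is a metrizable continuum of dimension $n$ all of whose subcontinua are indecomposable}.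

\begin{theorem}\label{thm:A}
Every hereditarily indecomposable compact Hausdorff space has property {\rm (Q)}.
\end{theorem}

\begin{theorem}\label{thm:B}
For each $n\in\{1,2,3,\dots\}\cup\{\infty\}$ there is a compact metrizable space $X$ with $\dim X=n$ and property {\rm (Q)}; for $n<\infty$ it can be chosen to be a continuum. In particular the converse of Theorem~\ref{thm:dim1} is false, and no bound on $\dim X$ follows from property {\rm (Q)}.
\end{theorem}

\begin{proof}[Proof of Theorem \ref{thm:B} from Theorem \ref{thm:A}]
By Theorem~\ref{thm:A} it suffices to find HI spaces of the required dimensions. For $n<\infty$ take Bing's continuum $X_n$, which is HI. For $n=\infty$ let $X$ be the one-point compactification of the disjoint union $\bigsqcup_{n\ge1}X_n$; it is metrizable because the disjoint union is locally compact and second countable. Each $X_n$ is clopen in $X$, so a subcontinuum of $X$ that meets $X_n$ lies in $X_n$. Two subcontinua that meet are therefore either both equal to the point at infinity or both contained in one $X_n$, and in either case one contains the other. So $X$ is HI. It contains each $X_n$ as a closed subset, and covering dimension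 does not increase on passing to closed subsets, so $\dim X\ge n$ for every $n$, that is, $\dim X=\infty$.
\end{proof}

\paragraph{The idea.} Integration turns $\mu$ into a functional $\rho$ on $C(X)$ that is linear on the continuous functions of any \emph{single} $f$; the measure we want exists as soon as $\rho(f_1+f_2)=\rho(f_1)+\rho(f_2)$ for all $f_1,f_2\in C(X)$. Additivity is automatic if $f_1$ and $f_2$ both factor through one quotient of $X$ of dimension at most one, and a natural candidate for such a quotient is obtained by collapsing the connected components of the level sets of $f_1$. This works if each of these components lies in a level set of $f_2$; on the square it can fail because level sets of $f_1$ and $f_2$ may cross. In an HI space, continua cannot cross. Through each point $x$ pass three level components, of $f_1$, $f_2$ and $f_1+f_2$, and they form a chain. All three functions are constant on the smallest one, so at $x$ the corresponding quotient serves all three functions. Which quotient this is depends on $x$, and the work consists in cutting $X$ into pieces according to the answer and in showing that the measures on the three quotients agree where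 they have to.

\section{Closed subspaces and 2-cells}

\begin{proof}[Proof of Proposition \ref{prop:cells}]
Let $X$ have property (Q), let $A\subseteq X$ be nonempty and closed, and let $\nu$ be a signed quasi-measure on $A$. Put $\mu(E)=\nu(E\cap A)$ for $E\in\mathcal A(X)$. Intersecting with $A$ preserves disjointness and unions and turns open (closed) sets of $X$ into open (closed) sets of $A$, so (QM1)--(QM3) hold for $\mu$. For (QM4), let $U\subseteq X$ be open and $\varepsilon>0$, and choose a closed $L_0\subseteq U\cap A$ with $|\nu(U\cap A)-\nu(L)|<\varepsilon$ for all closed $L$ with $L_0\subseteq L\subseteq U\cap A$. If $K$ is closed in $X$ and $L_0\subseteq K\subseteq U$, then $L=K\cap A$ is such a set, so $|\mu(U)-\mu(K)|<\varepsilon$.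

Thus $\mu$ is a signed quasi-measure on $X$; let $m$ be a regular Borel signed measure extending it. For closed $C\subseteq A$ we have $m(C)=\mu(C)=\nu(C)$. If $V\subseteq A$ is relatively open, then $A\setminus V$ is closed, and (QM2) gives
\[
\nu(V)=\nu(A)-\nu(A\setminus V)=m(A)-m(A\setminus V)=m(V).
\]
So the restriction of $m$ to the Borel subsets of $A$, which is regular, extends $\nu$, and $A$ has property (Q).

Now let $\nu$ be a positive quasi-measure on $S=[0,1]^2$ that does not extend to a measure. It is a signed quasi-measure. For (QM3), if $U_1,\dots,U_n$ are disjoint open sets, then $\sum\nu(U_i)=\nu(\bigcup U_i)\le\nu(S)$ by additivity and monotonicity; in (QM4), monotonicity makes the supremum the limit of the net. If a regular Borel signed measure $m$ extended $\nu$, then $m\ge0$ on closed sets. By regularity every Borel set $B$ contains closed sets $T$ with $|m(B)-m(T)|$ arbitrarily small, so $m(B)\ge0$, and $\nu$ would extend to a measure, a contradiction. So $S$ does not have property (Q). Since (Q) is a topological invariant and passes to closed subspaces, a space with (Q) contains no $2$-cell.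

The last statement of the proposition follows, because a compact manifold or polyhedron of dimension at least $2$ contains a $2$-cell.
\end{proof}

\section{From a quasi-measure to a functional}

In this section $X$ is any compact space and $\mu$ is a signed quasi-measure on $X$, with constant $M$ as in (QM3).

\subsection{Regular measures and push-forwards}

\begin{lemma}\label{lem:reg}
Let $Y,Z$ be compact.
\begin{itemize}
\item[(a)] Two regular Borel signed measures on $Y$ that agree on closed sets are equal.
\item[(b)] If $m$ is a regular Borel signed measure on $Y$ and $g:Y\to Z$ is continuous, then $g_*m$ is regular.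
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $m,m'$ be the two measures, $B$ Borel and $\varepsilon>0$. Choose compact $T,T'\subseteq B$ with $|m|(B\setminus T)<\varepsilon$ and $|m'|(B\setminus T')<\varepsilon$. Since $m(T\cup T')=m'(T\cup T')$, we get $|m(B)-m'(B)|<2\varepsilon$.

(b) Let $B\subseteq Z$ be Borel and choose a compact $T\subseteq g^{-1}(B)$ with $|m|(g^{-1}(B)\setminus T)<\varepsilon$. Then $g(T)\subseteq B$ is compact. Since $|g_*m|\le g_*|m|$ and $g^{-1}(B\setminus g(T))\subseteq g^{-1}(B)\setminus T$, we get $|g_*m|(B\setminus g(T))<\varepsilon$.
\end{proof}

\begin{lemma}\label{lem:push}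
Let $\varphi:X\to Y$ be a continuous surjection onto a compact space. Then $\varphi_*\mu(A)=\mu(\varphi^{-1}(A))$ defines a signed quasi-measure on $Y$. If $\dim Y\le1$, there is a unique regular Borel signed measure $\mu_\varphi$ on $Y$ extending $\varphi_*\mu$.
\end{lemma}

\begin{proof}
Preimages preserve disjointness, unions, openness and closedness, which gives (QM1)--(QM3). For (QM4), let $U\subseteq Y$ be open and $\varepsilon>0$, and let $K_0\subseteq\varphi^{-1}(U)$ be closed with $|\mu(\varphi^{-1}(U))-\mu(K)|<\varepsilon$ for all closed $K$ with $K_0\subseteq K\subseteq\varphi^{-1}(U)$. The set $\varphi(K_0)\subseteq U$ is closed. If $L$ is closed and $\varphi(K_0)\subseteq L\subseteq U$, then $K_0\subseteq\varphi^{-1}(L)\subseteq\varphi^{-1}(U)$, so $|\varphi_*\mu(U)-\varphi_*\mu(L)|<\varepsilon$. The second statement is Theorem~\ref{thm:dim1} together with Lemma~\ref{lem:reg}(a).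
\end{proof}

\subsection{The functional $\rho$}

If $\mu$ came from a measure $m$, then $\int f\,dm$ could be computed on the line, as $\int t\,d(f_*m)(t)$. The right-hand side makes sense for every signed quasi-measure: for $f\in C(X)$ the compact set $f(X)\subset\mathbf R$ has dimension at most $1$, so Lemma~\ref{lem:push}, applied to $f:X\to f(X)$, provides $\mu_f$, and we put
\[
\rho(f)=\int t\,d\mu_f(t).
\]

\begin{lemma}\label{lem:rho}
\begin{itemize}
\item[(a)] If $f=g\circ q$ with a continuous surjection $q:X\to Y$ onto a compact space with $\dim Y\le 1$ and $g\in C(Y)$, then $\mu_f=g_*\mu_q$ and $\rho(f)=\int_Y g\,d\mu_q$.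
\item[(b)] $\rho(\varphi\circ f)=\int\varphi\,d\mu_f$ for $f\in C(X)$ and $\varphi\in C(f(X))$. In particular $\rho(af)=a\rho(f)$ for $a\in\mathbf R$.
\item[(c)] $|\rho(f)|\le M\|f\|$, where $\|f\|=\max|f|$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The measure $g_*\mu_q$ is regular by Lemma~\ref{lem:reg}(b), and for $A$ open or closed in $f(X)=g(Y)$ we have $\mu_q(g^{-1}(A))=\mu(q^{-1}(g^{-1}(A)))=f_*\mu(A)$. By uniqueness $\mu_f=g_*\mu_q$, and $\rho(f)=\int t\,d(g_*\mu_q)(t)=\int g\,d\mu_q$.

(b) Apply (a) to the function $\varphi\circ f$, with $f:X\to f(X)$ in the role of $q$ and $\varphi$ in the role of $g$. The last statement is the case $\varphi(t)=at$.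

(c) Since $|\rho(f)|\le\|f\|\,|\mu_f|(f(X))$, it suffices to show $|\mu_f|(f(X))\le M$. Let $P,N$ be a Hahn decomposition of $f(X)$ for $\mu_f$ and let $\varepsilon>0$. By regularity there are compact $K_+\subseteq P$ and $K_-\subseteq N$ with $|\mu_f(P)-\mu_f(K_+)|<\varepsilon$ and $|\mu_f(N)-\mu_f(K_-)|<\varepsilon$. Disjoint compact sets have disjoint open neighborhoods, so by outer regularity there are disjoint open $U_\pm\supseteq K_\pm$ in $f(X)$ with $|\mu_f(U_\pm)-\mu_f(K_\pm)|<\varepsilon$. The sets $f^{-1}(U_+)$ and $f^{-1}(U_-)$ are open and disjoint, so (QM3) gives
\[
|\mu_f|(f(X))=|\mu_f(P)|+|\mu_f(N)|\le|\mu(f^{-1}(U_+))|+|\mu(f^{-1}(U_-))|+4\varepsilon\le M+4\varepsilon. \qedhere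
\]
\end{proof}

Thus $\rho$ is homogeneous and bounded, and (b) makes it linear on $\{\varphi\circ f:\varphi\in C(f(X))\}$ for each single $f$. Only additivity is missing, and it is all we need.

\begin{lemma}\label{lem:criterion}
If $\rho(f_1+f_2)=\rho(f_1)+\rho(f_2)$ for all $f_1,f_2\in C(X)$, then $\mu$ extends to a regular Borel signed measure.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:rho}, $\rho$ is now a bounded linear functional, so by the Riesz representation theorem $\rho(f)=\int f\,dm$ for a regular Borel signed measure $m$ on $X$. For $f\in C(X)$, Lemma~\ref{lem:rho}(b) gives $\int\varphi\circ f\,dm=\int\varphi\,d\mu_f$ for all $\varphi\in C(f(X))$. The measure $f_*m$ is regular by Lemma~\ref{lem:reg}(b), so uniqueness in Riesz' theorem yields $f_*m=\mu_f$, hence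
\begin{equation}\label{eq:zero}
m(f^{-1}(C))=\mu(f^{-1}(C))\qquad(f\in C(X),\ C\subseteq\mathbf R\text{ closed}).
\end{equation}

Let $U\subseteq X$ be open and $\varepsilon>0$. Not every closed subset of $U$ need have the form $f^{-1}(C)$, but enough of them do. Choose a closed $K_1\subseteq U$ with $|m|(U\setminus K_1)<\varepsilon$ and, by (QM4), a closed $K_2\subseteq U$ with $|\mu(U)-\mu(Z)|<\varepsilon$ for all closed $Z$ with $K_2\subseteq Z\subseteq U$. By Urysohn's lemma there is $f\in C(X)$ with $f=1$ on $K_1\cup K_2$ and $f=0$ off $U$. The set $Z=f^{-1}(1)$ satisfies $K_1\cup K_2\subseteq Z\subseteq U$, and $m(Z)=\mu(Z)$ by \eqref{eq:zero}. Hence $|m(U)-\mu(U)|<2\varepsilon$. So $m=\mu$ on open sets, and for closed $C$ we get $\mu(C)=\mu(X)-\mu(X\setminus C)=m(C)$.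
\end{proof}

\section{Level components}

\subsection{A quotient of dimension at most one}

To prove additivity for $f_1$ and $f_2$ we look for a quotient $Y$ of $X$ with $\dim Y\le1$ through which both factor. The image $f_1(X)$ is too coarse: $f_2$ factors through it only if $f_2$ is a function of $f_1$. We replace it by a finer quotient whose dimension is still at most one.

For $f\in C(X)$ and $x\in X$ let $F_x$ be the component of $f^{-1}(f(x))$ that contains $x$; we call it the \emph{level component} of $f$ at $x$. The level components of $f$ are continua and partition $X$. Let $q:X\to Y$ be the quotient map that collapses each of them to a point. Then $f=g\circ q$ for some $g:Y\to\mathbf R$, which is continuous by the universal property of quotients. We recall that in a compact space components agree with quasi-components: two points in different components are separated by a clopen set.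

\begin{lemma}\label{lem:ml}
$Y$ is compact Hausdorff, and $\dim Y\le1$.
\end{lemma}

\begin{proof}
\emph{Hausdorff.} The quotient of a compact space by a closed equivalence relation is compact Hausdorff, so we show that the relation $y\in F_x$ is closed in $X\times X$. Let $y\notin F_x$. If $f(x)\neq f(y)$, then $f(x')\ne f(y')$, and so $y'\notin F_{x'}$, for all $(x',y')$ near $(x,y)$. If $f(x)=f(y)=t$, write $f^{-1}(t)=A\sqcup B$ with $x\in A$, $y\in B$ and $A,B$ clopen in $f^{-1}(t)$. Choose disjoint open $U\supseteq A$ and $V\supseteq B$ in $X$. The compact set $f(X\setminus(U\cup V))$ omits $t$, so there is an open $J\ni t$ with $f^{-1}(J)\subseteq U\cup V$. Let $x'\in U\cap f^{-1}(J)$ and $y'\in V\cap f^{-1}(J)$. Then $F_{x'}$ is a connected subset of $f^{-1}(J)\subseteq U\sqcup V$ that meets $U$. So $F_{x'}\subseteq U$ and $y'\notin F_{x'}$.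

\emph{The fibers of $g$ are zero-dimensional.} Let $t\in g(Y)$. Then $g^{-1}(t)=q(f^{-1}(t))$. A clopen subset of $f^{-1}(t)$ is a union of components of $f^{-1}(t)$, so its image and the image of its complement are disjoint; both are closed, since $q$ is a closed map. Hence clopen sets of $f^{-1}(t)$ have clopen images in $g^{-1}(t)$. As distinct components of $f^{-1}(t)$ are separated by clopen sets, clopen sets separate points of $g^{-1}(t)$. They form a base: if $p\in O$ with $O$ relatively open, then finitely many clopen sets that omit $p$ cover the compact complement of $O$, and the complement of their union is a clopen neighborhood of $p$ in $O$.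

\emph{Dimension.} Let $\mathcal W$ be a finite open cover of $Y$ and let $t\in g(Y)$. By the previous paragraph and compactness, $g^{-1}(t)$ is covered by finitely many relatively clopen sets, each contained in a member of $\mathcal W$; replacing them by successive differences we may take them disjoint. By normality they have pairwise disjoint open neighborhoods in $Y$, each inside a member of $\mathcal W$. Call this finite disjoint family $\mathcal V_t$. As $g$ is a closed map, there is an open interval $J_t\ni t$ with $g^{-1}(J_t)\subseteq\bigcup\mathcal V_t$.

Let $\lambda>0$ be a Lebesgue number of the cover $\{J_t\}$ of the compact set $g(Y)$, and let $0<2\delta<\lambda$. Consider the intervals $J=(k\delta,(k+2)\delta)$, $k\in\mathbf Z$, that meet $g(Y)$. There are finitely many of them, they cover $g(Y)$, each real number lies in at most two of them, and for each $J$ we may choose $t=t(J)$ with $J\cap g(Y)\subseteq J_t$. The sets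
\[
g^{-1}(J)\cap V,\qquad V\in\mathcal V_{t(J)},
\]
form a finite open refinement of $\mathcal W$. It covers $Y$ because $g^{-1}(J)\subseteq g^{-1}(J_{t(J)})\subseteq\bigcup\mathcal V_{t(J)}$. A point of $Y$ lies in $g^{-1}(J)$ for at most two $J$, and for each $J$ in at most one $V\in\mathcal V_{t(J)}$. So each point lies in at most two members, and $\dim Y\le1$.
\end{proof}

\subsection{The model case: nested level components}

For given $f_1,f_2\in C(X)$ we put $f_3=f_1+f_2$ and use the following notation for $j=1,2,3$: $F^j_x$ is the level component of $f_j$ at $x$, $q_j:X\to Y_j$ is the quotient map collapsing these sets, $f_j=g_j\circ q_j$, and $\mu_j$ is the regular Borel signed measure on $Y_j$ that extends $(q_j)_*\mu$, which exists by Lemmas~\ref{lem:push} and~\ref{lem:ml}.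

\begin{proposition}\label{prop:model}
If $F^1_x\subseteq F^2_x$ for all $x\in X$, then $\rho(f_1+f_2)=\rho(f_1)+\rho(f_2)$.
\end{proposition}

\begin{proof}
The functions $f_1$ and $f_2$ are constant on each $F^1_x$, hence so is $f_3$. So $f_j=h_j\circ q_1$ with $h_j\in C(Y_1)$ for $j=1,2,3$, and $h_3=h_1+h_2$. By Lemma~\ref{lem:rho}(a), $\rho(f_j)=\int_{Y_1}h_j\,d\mu_1$.
\end{proof}

The hypothesis of Proposition~\ref{prop:model} can fail in two ways. First, level components may cross. On the square, with $f_1(s,t)=s$ and $f_2(s,t)=t$, the level components of $f_1$ and $f_2$ are vertical and horizontal segments, and a quotient through which both functions factor must be the whole square, which has dimension two. Crossing need not destroy additivity, but it leaves the argument above without a quotient to work on.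

In an HI space there is no crossing: the continua $F^1_x$ and $F^2_x$ both contain $x$, so one contains the other, \emph{at each point $x$}. But, and this is the second way, the direction of the inclusion may vary with $x$, and then none of the three quotients need serve all three functions. A simple instance lives on an interval. (An interval is not HI, but for the functions below the level components are nested at each point.)

\begin{example}\label{ex:interval}
Let $X=[0,5]$, and let $f_1,f_2$ be the continuous piecewise linear functions with $f_1(0)=f_2(0)=0$ and the following slopes on $[0,1],[1,2],[2,3],[3,4],[4,5]$, in this order: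
\[
f_1:\ 0,1,1,1,1;\qquad f_2:\ 1,1,0,1,-1;\qquad\text{so}\qquad f_3:\ 1,2,1,2,0 .
\]
The only nondegenerate level components are $[0,1]$ for $f_1$, $[2,3]$ for $f_2$ and $[4,5]$ for $f_3$. (The level set $f_2^{-1}(2)$ is $[2,3]\cup\{5\}$, with components $[2,3]$ and $\{5\}$.) On $[0,1]$ we have $F^2_x=F^3_x\subsetneq F^1_x$, on $[2,3]$ we have $F^1_x=F^3_x\subsetneq F^2_x$, on $[4,5]$ we have $F^1_x=F^2_x\subsetneq F^3_x$, and elsewhere all three are $\{x\}$. The quotient $Y_1$ is too coarse for $f_2$ on $[0,1]$, $Y_2$ is too coarse for $f_1$ on $[2,3]$, and $Y_3$ is too coarse for $f_1$ on $[4,5]$. But on each of the four pieces $[0,1]$, $[2,3]$, $[4,5]$ and $(1,2)\cup(3,4)$ one of the quotients is fine enough for all three functions. By Theorem~\ref{thm:dim1}, $\mu$ is here given by a measure $m$, and each $\rho(f_j)=\int f_j\,dm$ is a sum of integrals over the four pieces. On $[4,5]$, for instance, $f_3=6$; the measure $\mu_3$ sees only the total mass $m([4,5])$, but that is enough: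
\[
\int_{[4,5]}f_1\,dm+\int_{[4,5]}f_2\,dm=6\,m([4,5]).
\]
\end{example}

Two features of the example turn out to hold in every HI space: at each point the two smallest level components coincide, and the pieces on which one of the three is strictly larger are unions of level components of all three functions. What the example hides is that in general there is no ambient measure $m$ to compare $\mu_1,\mu_2,\mu_3$ with. All we know is that they agree with $\mu$, hence with each other, on closed sets that are unions of level components of both functions concerned. The next section shows that this is enough.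

\section{Proof of Theorem \ref{thm:A}}

Let $X$ be HI and $\mu$ a signed quasi-measure on $X$. Let $f_1,f_2\in C(X)$, and let $f_3$, $F^j_x$, $q_j:X\to Y_j$, $g_j$, $\mu_j$ be as above. Put $\varepsilon_1=\varepsilon_2=1$ and $\varepsilon_3=-1$, so that
\begin{equation}\label{eq:relation}
\sum_{j=1}^3\varepsilon_jf_j=0 .
\end{equation}
By Lemma~\ref{lem:criterion} we have to show $\sum_j\varepsilon_j\rho(f_j)=0$. The relation \eqref{eq:relation} is symmetric in the three functions up to signs, and we treat them symmetrically.

\subsection{Three $\sigma$-algebras on $X$}

To cut along subsets of $X$ we pull everything back from $Y_j$ to $X$. Let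
\[
\mathcal B_j=\{q_j^{-1}(D):D\subseteq Y_j\text{ Borel}\},\qquad m_j(q_j^{-1}(D))=\mu_j(D).
\]
Since $q_j$ is surjective, $B=q_j^{-1}(D)$ determines $D=q_j(B)$; so $m_j$ is a well-defined finite signed measure on the $\sigma$-algebra $\mathcal B_j$. The function $f_j=g_j\circ q_j$ is $\mathcal B_j$-measurable, and by Lemma~\ref{lem:rho}(a)
\begin{equation}\label{eq:rho-m}
\rho(f_j)=\int_{Y_j}g_j\,d\mu_j=\int_Xf_j\,dm_j .
\end{equation}
Call $S\subseteq X$ \emph{$j$-saturated} if $x\in S$ implies $F^j_x\subseteq S$, that is, if $S=q_j^{-1}(q_j(S))$. All members of $\mathcal B_j$ are $j$-saturated. If $C$ is closed and $j$-saturated, then $q_j(C)$ is closed, so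
\begin{equation}\label{eq:closed}
C\in\mathcal B_j\quad\text{and}\quad m_j(C)=\mu(C)\qquad(C\text{ closed and }j\text{-saturated}).
\end{equation}
The closed $j$-saturated sets are the sets $q_j^{-1}(L)$ with $L\subseteq Y_j$ closed; they generate $\mathcal B_j$.

\subsection{The partition}

This is where hereditary indecomposability enters, together with \eqref{eq:relation}.

\begin{lemma}\label{lem:two}
For each $x\in X$ the continua $F^1_x,F^2_x,F^3_x$ form a chain under inclusion, and the two smallest ones coincide.
\end{lemma}

\begin{proof}
All three contain $x$, so they form a chain because $X$ is HI; say $F^a_x\subseteq F^b_x\subseteq F^c_x$ with $\{a,b,c\}=\{1,2,3\}$. On $F^b_x$ the functions $f_b$ and $f_c$ are constant, hence so is $f_a$ by \eqref{eq:relation}. As $F^b_x$ is connected and contains $x$, it follows that $F^b_x\subseteq F^a_x$.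
\end{proof}

So at each point either all three level components agree or exactly one of them is strictly larger than the other two, which agree. This gives a partition $X=E_0\sqcup E_1\sqcup E_2\sqcup E_3$ with
\[
E_0=\{x:F^1_x=F^2_x=F^3_x\},\qquad
E_k=\{x:F^i_x=F^{i'}_x\subsetneq F^k_x\},\quad \{i,i',k\}=\{1,2,3\}.
\]
In order to integrate over the pieces we need them to be measurable in all three senses.

\begin{lemma}\label{lem:pieces}
Each of $E_0,E_1,E_2,E_3$ belongs to each of $\mathcal B_1,\mathcal B_2,\mathcal B_3$.
\end{lemma}

\begin{proof}
Let $k\in\{1,2,3\}$, fix $i\in\{1,2,3\}$ with $i\ne k$, and let $i'$ be the third index. We claim that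
\[
E_k=\{x: f_i\text{ is not constant on }F^k_x\}.
\]
If $f_i$ is constant on $F^k_x$, then $F^k_x\subseteq F^i_x$, so $x\notin E_k$. If $f_i$ is not constant on $F^k_x$, then $F^k_x\not\subseteq F^i_x$, so $F^i_x\subsetneq F^k_x$ because they form a chain. This excludes $x\in E_0$ and $x\in E_{i'}$, where $F^i_x=F^k_x$, and also $x\in E_i$, where $F^k_x\subsetneq F^i_x$. So $x\in E_k$.

Hence $E_k$ is the increasing union over $n\ge1$ of the sets
\[
E_k^n=\{x:\operatorname{diam}f_i(F^k_x)\ge 1/n\}.
\]
The set $E_k^n$ is closed: since $F_x^k$ is compact, the diameter is attained, and so $E_k^n$ is the projection to the first coordinate of the compact set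
\[
\{(x,y,y')\in X^3:q_k(x)=q_k(y)=q_k(y'),\ |f_i(y)-f_i(y')|\ge1/n\}.
\]
It is also $j$-saturated for every $j\in\{1,2,3\}$: if $x\in E_k^n$ and $y\in F^j_x$, then $y\in F^j_x\subseteq F^k_x$ because $x\in E_k$, so $F^k_y=F^k_x$ and $y\in E_k^n$. By \eqref{eq:closed}, $E_k^n\in\mathcal B_j$ for all $j$. Therefore $E_k\in\mathcal B_j$ for $k=1,2,3$, and $E_0=X\setminus(E_1\cup E_2\cup E_3)\in\mathcal B_j$.
\end{proof}

\subsection{Comparing the measures}

On a piece where $F^i_x\subseteq F^j_x$, the quotient $Y_i$ is at least as fine as $Y_j$, so we expect $\mathcal B_i$ to contain $\mathcal B_j$ there and $m_i$ to restrict to $m_j$. The difficulty is that the inclusion is assumed only on the piece, and that the piece need not be closed ($E_0$ is not closed in Example~\ref{ex:interval}), so that \eqref{eq:closed} does not apply directly. The remedy for measurability is to saturate and then intersect with the piece; the remedy for the measures is to approximate from inside by closed sets that are saturated in both senses.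

\begin{lemma}\label{lem:compare}
Let $i,j\in\{1,2,3\}$, and let $E\in\mathcal B_i$ be such that $F^i_x\subseteq F^j_x$ for all $x\in E$. If $B\in\mathcal B_j$ and $B\subseteq E$, then $B\in\mathcal B_i$ and $m_i(B)=m_j(B)$.
\end{lemma}

\begin{proof}
\emph{Measurability.} Let $\mathcal S=\{B\in\mathcal B_j:B\cap E\in\mathcal B_i\}$. Since $E\in\mathcal B_i$ and $(X\setminus B)\cap E=E\setminus(B\cap E)$, the family $\mathcal S$ is a $\sigma$-algebra. We show that it contains every closed $j$-saturated set $C$; then $\mathcal S=\mathcal B_j$, and for $B\subseteq E$ this is the claim. It suffices to verify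
\[
C\cap E=q_i^{-1}(q_i(C))\cap E ,
\]
since $q_i(C)$ is closed and so the right-hand side is in $\mathcal B_i$. The inclusion ``$\subseteq$'' is clear. Let $x\in E$ with $q_i(x)\in q_i(C)$. Then there is $y\in C$ with $y\in F^i_x\subseteq F^j_x$. So $F^j_x=F^j_y\subseteq C$, because $C$ is $j$-saturated, and $x\in C$.

\emph{Equality of the measures.} Let $B\in\mathcal B_j$ with $B\subseteq E$; we know now that $B\in\mathcal B_i$, so $q_i(B)$ and $q_j(B)$ are Borel. Let $\varepsilon>0$. By regularity of $\mu_i$ and $\mu_j$ there are compact sets $T_i\subseteq q_i(B)$ and $T_j\subseteq q_j(B)$ with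
\[
|\mu_i|(q_i(B)\setminus T_i)<\varepsilon,\qquad |\mu_j|(q_j(B)\setminus T_j)<\varepsilon .
\]
The closed set $q_i^{-1}(T_i)$ is contained in $B$, since $B$ is $i$-saturated. It need not be $j$-saturated, so we saturate it and put
\[
C=q_j^{-1}\bigl(T_j\cup q_j(q_i^{-1}(T_i))\bigr).
\]
This is a closed $j$-saturated set, and $C\subseteq B$ because $T_j\cup q_j(q_i^{-1}(T_i))\subseteq q_j(B)$ and $B$ is $j$-saturated. It is also $i$-saturated: for $x\in C\subseteq E$ we have $F^i_x\subseteq F^j_x\subseteq C$. So \eqref{eq:closed} applies to both indices and gives
\[
m_i(C)=\mu(C)=m_j(C).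
\]
Finally, $q_i(C)\supseteq T_i$ and $q_j(C)\supseteq T_j$, and $B,C$ are both $i$- and $j$-saturated; hence
\[
|m_i(B)-m_i(C)|\le|\mu_i|(q_i(B)\setminus T_i)<\varepsilon,\qquad
|m_j(B)-m_j(C)|\le|\mu_j|(q_j(B)\setminus T_j)<\varepsilon .
\]
So $|m_i(B)-m_j(B)|<2\varepsilon$, and $\varepsilon$ was arbitrary.
\end{proof}

\subsection{Conclusion}

Let $k\in\{0,1,2,3\}$ and choose an index $i\in\{1,2,3\}$ with $i\neq k$. By the definition of $E_k$,
\[
F^i_x\subseteq F^j_x\qquad\text{for all }x\in E_k\text{ and all }j\in\{1,2,3\}.
\]
For each $j$ we apply Lemma~\ref{lem:compare} with $E=E_k$, which is in $\mathcal B_i$ and in $\mathcal B_j$ by Lemma~\ref{lem:pieces}. The members of $\mathcal B_j$ contained in $E_k$ all lie in $\mathcal B_i$, and $m_j=m_i$ on them. Now $f_j$ is bounded, and its restriction to $E_k$ is measurable with respect to the $\sigma$-algebra on $E_k$ formed by the sets of $\mathcal B_j$ contained in $E_k$; hence it is measurable with respect to the one formed by those of $\mathcal B_i$, and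
\[
\int_{E_k}f_j\,dm_j=\int_{E_k}f_j\,dm_i\qquad(j=1,2,3).
\]
All three integrals are now taken against the same measure, as in the model case, and \eqref{eq:relation} gives
\[
\sum_{j=1}^3\varepsilon_j\int_{E_k}f_j\,dm_j=\int_{E_k}\Bigl(\sum_{j=1}^3\varepsilon_jf_j\Bigr)dm_i=0 .
\]
The sets $E_0,\dots,E_3$ partition $X$ and lie in every $\mathcal B_j$. Summing over $k$ and using \eqref{eq:rho-m},
\[
\rho(f_1)+\rho(f_2)-\rho(f_1+f_2)=\sum_{j=1}^3\varepsilon_j\int_Xf_j\,dm_j=0 .
\]
Thus $\rho$ is additive, and $\mu$ extends to a regular Borel signed measure by Lemma~\ref{lem:criterion}. This proves Theorem~\ref{thm:A}. \qed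

\begin{remark}
Bing's two-dimensional hereditarily indecomposable continuum, the case $n=2$ of Theorem~\ref{thm:B}, thus answers the question of Section~1 in the negative, and there are counterexamples of every dimension $2,3,\dots,\infty$. The proof of additivity for a given pair $f_1,f_2$ used hereditary indecomposability only in Lemma~\ref{lem:two}, to know that $F^1_x,F^2_x,F^3_x$ form a chain for each $x$. For the two coordinate functions on the square this fails at every interior point, where the three level components are segments in three different directions.
\end{remark}

\begin{thebibliography}{9}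

\bibitem{Bing}
R. H. Bing, \emph{Higher-dimensional hereditarily indecomposable continua}, Trans. AMS \textbf{71} (1951), 267--273.

\bibitem{SQM}
\emph{Signed Quasi-Measures and Dimension Theory}, \texttt{http://www.ams.org/proc/2000-128-04/S0002-9939-99-05093-5/S0002-9939-99-05093-5.pdf}.

\end{thebibliography}

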